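\title{Unification in the description logic $\mathcal{FL}_0$ with respect to a TBox is undecidable}

\begin{abstract}
We show that it is undecidable, and in fact $\Sigma^0_1$-complete, whether two $\mathcal{FL}_0$ concept patterns are unifiable with respect to a general $\mathcal{FL}_0$ TBox. This holds already for one fixed TBox, two role names and a single variable. The problem is decidable if the input contains at most one role name, or no variable. The proof reads concepts as finite sets of words over the role names. A pattern extends such words on the left and a TBox extends them on the right, and together the two operations encode Post's Correspondence Problem.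
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The description logic $\mathcal{FL}_0$ describes sets of vertices in edge-labeled directed graphs by means of conjunction and of one quantifier, ``for all successors along an edge with a given label''. Fix pairwise disjoint, countably infinite sets $\mathrm{N_C}$, $\mathrm{N_R}$, $\mathrm{N_X}$ of \emph{concept names}, \emph{role names} and \emph{variables}, each with an effective numbering. \emph{Concept descriptions} are built by the grammar
\[
C ::= \top \mid A \mid C\sqcap C \mid \forall r.C \qquad (A\in\mathrm{N_C},\ r\in\mathrm{N_R}),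
\]
and \emph{concept patterns} are built in the same way, except that variables $X\in\mathrm{N_X}$ are also allowed as atoms. An \emph{interpretation} $\mathcal I$ consists of a set $\Delta^{\mathcal I}$, a subset $A^{\mathcal I}\subseteq\Delta^{\mathcal I}$ for each concept name $A$, and a relation $r^{\mathcal I}\subseteq\Delta^{\mathcal I}\times\Delta^{\mathcal I}$ for each role name $r$. It assigns a subset of $\Delta^{\mathcal I}$ to every description:
\[
\top^{\mathcal I}=\Delta^{\mathcal I},\qquad (C\sqcap D)^{\mathcal I}=C^{\mathcal I}\cap D^{\mathcal I},\qquad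
(\forall r.C)^{\mathcal I}=\{d \mid d'\in C^{\mathcal I}\text{ whenever }(d,d')\in r^{\mathcal I}\}.
\]
A \emph{TBox} $\mathcal T$ is a finite set of \emph{inclusions} $E\sqsubseteq F$ between descriptions; no restriction is placed on their shape. The interpretation $\mathcal I$ is a \emph{model} of $\mathcal T$ if $E^{\mathcal I}\subseteq F^{\mathcal I}$ for every inclusion in $\mathcal T$. We write $C\sqsubseteq_{\mathcal T}D$ (\emph{subsumption}) if $C^{\mathcal I}\subseteq D^{\mathcal I}$ in every model of $\mathcal T$, and $C\equiv_{\mathcal T}D$ (\emph{equivalence}) if $C^{\mathcal I}=D^{\mathcal I}$ in every model of $\mathcal T$.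

A \emph{substitution} $\sigma$ assigns to each variable $X$ a description $\sigma(X)$, in which arbitrary concept and role names may occur. For a pattern $C$, the description $\sigma(C)$ is obtained by replacing each variable $X$ in $C$ by $\sigma(X)$. The substitution $\sigma$ is a \emph{unifier} of the patterns $C,D$ with respect to $\mathcal T$ if $\sigma(C)\equiv_{\mathcal T}\sigma(D)$. Thus a pair of patterns is an equation with unknown descriptions, to be solved modulo the background theory $\mathcal T$.

\begin{quote}
\textbf{The $\mathcal{FL}_0$ unification problem.} Given patterns $C,D$ and a TBox $\mathcal T$, do $C$ and $D$ have a unifier with respect to $\mathcal T$?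
\end{quote}

The case of the empty TBox was treated by Baader and Narendran; in that case, if a unifier exists, then there is one that uses only the names occurring in $C$ and $D$. For general TBoxes, the decidability of the problem is described as a long-standing open problem in \cite{QV}.

The simplest cases suggest a positive answer. The logic has neither negation nor disjunction, and subsumption is derivability by Horn rules acting on a tree (Lemma~\ref{lem:closure}). Without variables the problem is decidable (Proposition~\ref{prop:ground}). Names that do not occur in the input never help, and with one role name the problem is decidable for any number of variables (Theorem~\ref{thm:C}). The answer is nevertheless negative.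

Recall that a set is $\Sigma^0_1$, or \emph{recursively enumerable}, if some algorithm halts exactly on its elements. A function $f$ is a \emph{many-one reduction} of $H$ to $H'$ if it is computable and $y\in H\Leftrightarrow f(y)\in H'$ for all $y$. A $\Sigma^0_1$ set is \emph{$\Sigma^0_1$-complete} if every $\Sigma^0_1$ set many-one reduces to it. Such a set is undecidable, and a $\Sigma^0_1$ set to which a $\Sigma^0_1$-complete set reduces is itself $\Sigma^0_1$-complete. For a word $w=r_1\cdots r_k\in\mathrm{N_R^*}$ we abbreviate $\forall r_1.\cdots\forall r_k.C$ by $\forall w.C$; for the empty word $\varepsilon$ this means $\forall\varepsilon.C=C$.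

\begin{theorem}\label{thm:A}
The $\mathcal{FL}_0$ unification problem with respect to general $\mathcal{FL}_0$ TBoxes is undecidable; more precisely, it is $\Sigma^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $r_0,r_1$ be two role names and $Z$ a variable. There are a TBox $\mathcal T$, patterns $C_0,D_0$ and a concept name $s$ such that no role name other than $r_0,r_1$ and no variable other than $Z$ occurs in $\mathcal T,C_0,D_0$, and such that the set of words $\omega\in\{r_0,r_1\}^*$ for which
\[
C_0\sqcap\forall\omega.s\qquad\text{and}\qquad D_0\sqcap\forall\omega.s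
\]
are unifiable with respect to $\mathcal T$ is $\Sigma^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(i)] If $C,D$ are unifiable with respect to $\mathcal T$, then they have a unifier that uses only names occurring in $C,D,\mathcal T$.
\item[(ii)] For inputs $C,D,\mathcal T$ in which at most one role name occurs, unifiability is decidable, for any number of variables and concept names.
\end{enumerate}
\end{theorem}

Together with Proposition~\ref{prop:ground}, these results show that both boundaries, one role against two roles and no variable against one variable, are sharp.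

The reason for all three theorems is one observation. A description is a finite set of words over $\mathrm{N_R}$, each labeled by a concept name. The pattern $\forall e.X$ writes the letter $e$ at the \emph{left} end of every word of $\sigma(X)$, whereas an inclusion $s\sqsubseteq\forall x.p$ writes $x$ at the \emph{right} end of every word labeled $s$. Over one letter the two operations coincide. Over two letters they can be forced to alternate, which produces the words $e_{i_1}\cdots e_{i_k}x_{i_k}\cdots x_{i_1}$, and comparing two families of such words is Post's Correspondence Problem.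

Section~\ref{sec:facts} translates subsumption into a closure operator on words, and Section~\ref{sec:idea} shows the alternation on the language $\{e^kz^k\mid k\ge 0\}$. Section~\ref{sec:tbox} introduces the TBox used in both reductions. Theorem~\ref{thm:A} is a consequence of Theorem~\ref{thm:B}, but we first prove it directly in Section~\ref{sec:A}, with four variables, because the one-variable construction of Section~\ref{sec:B} is best understood as a compression of that proof. Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\section{Subsumption as closure of sets of words}\label{sec:facts}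

A \emph{fact} is a pair $(w,A)\in\mathrm{N_R^*}\times\mathrm{N_C}$. It stands for the description $\forall w.A$, and it is useful to picture it as the label $A$ attached to the node $w$ of the tree $\mathrm{N_R^*}$. For a word $u$ and a set $S$ of pairs put $u\cdot S=\{(uw,A)\mid(w,A)\in S\}$. To each pattern $C$ we assign a finite set $\Phi(C)$ of pairs:
\[
\Phi(\top)=\emptyset,\quad \Phi(A)=\{(\varepsilon,A)\},\quad \Phi(C\sqcap D)=\Phi(C)\cup\Phi(D),\quad \Phi(\forall r.C)=r\cdot\Phi(C),
\]
where $A$ is a concept name or a variable. If $C$ is a description, then $\Phi(C)$ is a finite set of facts, and every finite set of facts arises in this way, the empty set from $\top$. In every interpretation, $\forall r.(C\sqcap D)$ and $\forall r.C\sqcap\forall r.D$ define the same set, and so do $\forall r.\top$ and $\top$. Hence, by induction on $C$,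
\begin{equation}\label{eq:normal}
d\in C^{\mathcal I}\iff d\in(\forall w.A)^{\mathcal I}\text{ for all }(w,A)\in\Phi(C).
\end{equation}
For a pattern $C$ and a substitution $\sigma$, the definition of $\Phi$ gives
\begin{equation}\label{eq:subst}
\Phi(\sigma(C))=\{(w,A)\in\Phi(C)\mid A\in\mathrm{N_C}\}\ \cup\bigcup_{(w,X)\in\Phi(C),\ X\in\mathrm{N_X}}w\cdot\Phi(\sigma(X)).
\end{equation}
So the unknowns are finite sets of facts, and patterns act on them by union and by left multiplication.

An inclusion holds at every element of a model, so it should act at every node of the tree. Fix a TBox $\mathcal T$. For an inclusion $E\sqsubseteq F$ of $\mathcal T$ and a word $u\in\mathrm{N_R^*}$, the \emph{rule instance at $u$} has the \emph{premises} $u\cdot\Phi(E)$ and the \emph{conclusions} $u\cdot\Phi(F)$. A set of facts is \emph{closed} if it contains the conclusions of every rule instance whose premises it contains. Intersections of closed sets are closed, so every set $S$ of facts has a least closed superset $\mathrm{cl}(S)$, and $S\subseteq S'$ implies $\mathrm{cl}(S)\subseteq\mathrm{cl}(S')$. Since each instance has finitely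 many premises, $\mathrm{cl}(S)$ consists of the facts that can be derived from $S$ by finitely many rule instances. For every word $m$,
\begin{equation}\label{eq:shift}
m\cdot\mathrm{cl}(S)\subseteq\mathrm{cl}(m\cdot S),
\end{equation}
because the set $\{(u,A)\mid(mu,A)\in\mathrm{cl}(m\cdot S)\}$ is closed and contains $S$.

\begin{lemma}\label{lem:closure}
For descriptions $C,D$ we have $C\sqsubseteq_{\mathcal T}D$ if and only if $\Phi(D)\subseteq\mathrm{cl}(\Phi(C))$.
\end{lemma}

\begin{proof}
Suppose $\Phi(D)\subseteq\mathrm{cl}(\Phi(C))$. Let $\mathcal I$ be a model of $\mathcal T$, let $d\in C^{\mathcal I}$, and let $M$ be the set of facts $(w,A)$ with $d\in(\forall w.A)^{\mathcal I}$. By \eqref{eq:normal}, $\Phi(C)\subseteq M$. Call $d'$ a $u$-successor of $d$ if it is reached from $d$ by a path labeled $u$; then $d\in(\forall uw.A)^{\mathcal I}$ if and only if every $u$-successor of $d$ lies in $(\forall w.A)^{\mathcal I}$. So, by \eqref{eq:normal}, $u\cdot\Phi(E)\subseteq M$ holds if and only if every $u$-successor of $d$ lies in $E^{\mathcal I}$. Since $E^{\mathcal I}\subseteq F^{\mathcal I}$ for each inclusion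 $E\sqsubseteq F$ of $\mathcal T$, the set $M$ is closed. Therefore $\Phi(D)\subseteq\mathrm{cl}(\Phi(C))\subseteq M$, and $d\in D^{\mathcal I}$ by \eqref{eq:normal}.

Conversely, suppose $C\sqsubseteq_{\mathcal T}D$. Take the tree itself as an interpretation: $\Delta^{\mathcal I}=\mathrm{N_R^*}$, $r^{\mathcal I}=\{(u,ur)\mid u\in\mathrm{N_R^*}\}$ and $A^{\mathcal I}=\{u\mid(u,A)\in\mathrm{cl}(\Phi(C))\}$. The only $w$-successor of $u$ is $uw$, so \eqref{eq:normal} says that $u\in E^{\mathcal I}$ if and only if $u\cdot\Phi(E)\subseteq\mathrm{cl}(\Phi(C))$. Since $\mathrm{cl}(\Phi(C))$ is closed, $\mathcal I$ is a model of $\mathcal T$, and $\varepsilon\in C^{\mathcal I}$. Hence $\varepsilon\in D^{\mathcal I}$, that is, $\Phi(D)\subseteq\mathrm{cl}(\Phi(C))$.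
\end{proof}

Note the reversal: more facts describe a smaller set. All closures below are computed in the same way. We write down a set $Y$ and check that it contains $S$ and is closed, which gives $\mathrm{cl}(S)\subseteq Y$; equality holds if, moreover, each fact of $Y$ is derivable from $S$.

\begin{example}\label{ex:first}
Let $C=X$ and $D=A\sqcap\forall r.X$. For $\mathcal T=\emptyset$ every set is closed, so a unifier must satisfy $\Phi(\sigma(C))=\Phi(\sigma(D))$. The finite set $L=\{w\mid(w,A)\in\Phi(\sigma(X))\}$ would then satisfy $L=\{\varepsilon\}\cup rL$, which fails for a longest word of $L$. So there is no unifier. For $\mathcal T=\{A\sqsubseteq\forall r.A\}$ the substitution $\sigma(X)=A$ is a unifier: both $\{(\varepsilon,A)\}$ and $\{(\varepsilon,A),(r,A)\}$ have the closure $r^*\times\{A\}$.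
\end{example}

\begin{proposition}\label{prop:re}
The $\mathcal{FL}_0$ unification problem is $\Sigma^0_1$.
\end{proposition}

\begin{proof}
Given $C,D,\mathcal T$, enumerate all assignments $\sigma$ of descriptions to the finitely many variables of $C,D$, and for each of them all finite sequences of rule instances. Halt upon finding derivations of all facts of $\Phi(\sigma(D))$ from $\Phi(\sigma(C))$ and of all facts of $\Phi(\sigma(C))$ from $\Phi(\sigma(D))$. By Lemma~\ref{lem:closure}, this procedure halts if and only if a unifier exists.
\end{proof}

Without variables, unifiability is equivalence with respect to $\mathcal T$. This is decidable since $\mathcal{FL}_0$ is a fragment of the description logic $\mathcal{ALC}$; for completeness we give the short direct argument.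

\begin{proposition}\label{prop:ground}
For descriptions $C,D$ and a TBox $\mathcal T$, it is decidable whether $C\equiv_{\mathcal T}D$.
\end{proposition}

\begin{proof}
Let $G$ be the finite set of all subdescriptions of $C$, $D$ and the two sides of the inclusions of $\mathcal T$. It suffices to show that a model $\mathcal I$ of $\mathcal T$ with $C^{\mathcal I}\ne D^{\mathcal I}$ can be replaced by one with at most $2^{|G|}$ elements, for there are finitely many ways to interpret the names of $G$ on such a set. For $d\in\Delta^{\mathcal I}$ let $\tau(d)=\{E\in G\mid d\in E^{\mathcal I}\}$. Define $\mathcal J$ on the set of all $\tau(d)$ by $A^{\mathcal J}=\{\tau\mid A\in\tau\}$, and let $(\tau,\tau')\in r^{\mathcal J}$ if $E\in\tau'$ for all $\forall r.E\in\tau$. We show $\tau(d)\in E^{\mathcal J}\Leftrightarrow E\in\tau(d)$ by induction on $E\in G$; only the case $\forall r.E$ needs an argument. If $\forall r.E\in\tau(d)$, then every $r^{\mathcal J}$-successor of $\tau(d)$ contains $E$ and so lies in $E^{\mathcal J}$. If $\forall r.E\notin\tau(d)$, there is $d'\notin E^{\mathcal I}$ with $(d,d')\in r^{\mathcal I}$;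 then $(\tau(d),\tau(d'))\in r^{\mathcal J}$ and $\tau(d')\notin E^{\mathcal J}$. Hence $\mathcal J$ is a model of $\mathcal T$ with $C^{\mathcal J}\neq D^{\mathcal J}$.
\end{proof}

\section{Writing at both ends of a word}\label{sec:idea}

It is convenient to work with \emph{constraints} $U\sqsubseteq^?V$ between patterns. A substitution $\sigma$ \emph{satisfies} the constraint if $\sigma(U)\sqsubseteq_{\mathcal T}\sigma(V)$, that is, if every fact of $\sigma(V)$ is derivable from the facts of $\sigma(U)$. Lemma~\ref{lem:combine} will turn a finite system of constraints into one equation. In this section we take two roles, $R=\{e,z\}$, and look for constraints that confine a variable to the language $K=\{e^kz^k\mid k\ge0\}$ while admitting every word of $K$.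

Consider $s\sqcap\forall e.X\sqsubseteq^?X$ and a substitution with $\Phi(\sigma(X))=L\times\{s\}$. For $\mathcal T=\emptyset$ the constraint says $L\subseteq\{\varepsilon\}\cup eL$. Every word of $L$ must be justified by a shorter word of $L$, so a variable on both sides of a constraint behaves like a nonterminal of a grammar, and $L$ contains a whole derivation. What we want is $L\subseteq\{\varepsilon\}\cup eLz$, and the letter $z$ must come from the TBox. The first attempt is $\mathcal T=\{s\sqsubseteq\forall z.s\}$. The closure of the left side is then $(\{\varepsilon\}\cup eL)z^*\times\{s\}$, and $L=\{\varepsilon,e,\dots,e^{j-1},e^jz^k\}$ is a solution for all $j\ge1$, $k\ge0$. Two things go wrong: a closure may apply a rule many times, and, since it contains its premises, it may also apply the rule zero times.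

To apply the rule at most once, let it produce a new label $p$, and convert $p$ back to $s$ in a separate constraint, with a second variable to carry the intermediate result. The two rules must not act in the same constraint, so each receives an extra premise, a \emph{guard}, which is supplied by one constraint only:
\[
s\sqcap g_1\sqsubseteq\forall z.p,\qquad p\sqcap g_0\sqsubseteq s,\qquad g_i\sqsubseteq\forall r.g_i\quad(i\in\{0,1\},\ r\in R).
\]
The last inclusions spread a guard from a node to all nodes below it. The constraints are
\[
\forall e.(S\sqcap g_1)\sqsubseteq^?P,\qquad s\sqcap P\sqcap g_0\sqsubseteq^?S.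
\]
Suppose that $\Phi(\sigma(S))=L\times\{s\}$ and $\Phi(\sigma(P))=M\times\{p\}$ with $L,M\subseteq R^*$. In the closure of the first left side, $g_1$ labels $eR^*$, $s$ labels $eL$, and $p$ labels $eLz$; in the closure of the second, $g_0$ labels $R^*$, $p$ labels $M$, and $s$ labels $\{\varepsilon\}\cup M$. So the constraints say $M\subseteq eLz$ and $L\subseteq\{\varepsilon\}\cup M$. Then $L\subseteq K$ by induction on length, and for instance $L=\{\varepsilon,ez,eezz\}$, $M=\{ez,eezz\}$ is a solution, built in the order
\[
(\varepsilon,s),\quad(ez,p),\quad(ez,s),\quad(eezz,p),\quad(eezz,s).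
\]
The guards are needed: without them $s\sqsubseteq_{\mathcal T}\forall z.s$, and $\sigma(P)=\top$, $\sigma(S)=\forall z.s$ is a solution with $z\notin K$.

The assumption on the labels is what makes the rule apply at least once, and it has to be enforced: $\sigma(P)=\forall e.s$, $\sigma(S)=s\sqcap\forall e.s$ satisfies both constraints by merely copying a premise, and $e\notin K$. We need a constraint saying that $P$ uses only the label $p$, that is, a description whose closure is about $R^*\times\{p\}$. The inclusion $p\sqsubseteq\forall r.p$ would provide one but would destroy the information carried by $p$. Instead we take a new name $\bar p$ with $\bar p\sqsubseteq p$ and $\bar p\sqsubseteq\forall r.\bar p$, and impose $\bar p\sqsubseteq^?P$. This allows the labels $p$ and $\bar p$ in $P$, and $\bar p$ will be ruled out by the first constraint, whose left side cannot produce it. The same is done for $S$ with a name $\bar s$.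

It remains to allow $n$ productions $u\mapsto e_iux_i$ instead of one, to run two such grammars in parallel, and to test whether they generate a common word.

\section{The TBox, and systems of constraints}\label{sec:tbox}

\subsection*{From a system to one equation}
A single constraint $U\sqsubseteq^?V$ is the equation between $U\sqcap V$ and $U$. To combine several constraints we place them in disjoint subtrees, below words $m_1,\dots,m_K$ none of which is a prefix of another. For an arbitrary TBox the subtrees may interact. Take $\mathcal T=\{\forall r_1.A\sqsubseteq\forall r_2.A\}$ and place $A\sqsubseteq^?A$ below $r_1$ and $\top\sqsubseteq^?A$ below $r_2$: then $\forall r_1.A\sqcap\forall r_2.A\equiv_{\mathcal T}\forall r_1.A\sqcap\forall r_2.\top$, although $\top\not\sqsubseteq_{\mathcal T}A$. The following condition excludes this. It lets information travel upward only in the form of two labels $a,b$ that trigger nothing downward.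

\begin{definition}
Let $a,b$ be concept names. A TBox is \emph{simple} if each of its inclusions is either \emph{local}, meaning that its left side is a nonempty conjunction of concept names different from $a$ and $b$, or \emph{upward}, meaning that it has the form $\forall r.b\sqsubseteq b'$ with $b'\in\{a,b\}$.
\end{definition}

\begin{lemma}\label{lem:combine}
Let $\mathcal T$ be simple, let $m_1,\dots,m_K\in\mathrm{N_R^*}$ be words such that $m_j$ is not a prefix of $m_k$ for $j\neq k$, and let $U_k,V_k$ be patterns. Put
\[
C=\forall m_1.(U_1\sqcap V_1)\sqcap\dots\sqcap\forall m_K.(U_K\sqcap V_K),\qquad D=\forall m_1.U_1\sqcap\dots\sqcap\forall m_K.U_K .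
\]
Then $\sigma$ is a unifier of $C,D$ with respect to $\mathcal T$ if and only if $\sigma$ satisfies $U_k\sqsubseteq^?V_k$ for all $k$.
\end{lemma}

\begin{proof}
Let $S_k=\Phi(\sigma(U_k))$ and $S=\Phi(\sigma(D))=\bigcup_km_k\cdot S_k$. Say that $u$ \emph{extends} $m$ if $m$ is a prefix of $u$. A word extends at most one $m_k$, since two prefixes of one word are comparable. Moreover, a word extending $m_k$ is not a proper prefix of any $m_j$, since otherwise $m_k$ would be a proper prefix of $m_j$. We claim that
\[
Y=\bigcup_km_k\cdot\mathrm{cl}(S_k)\ \cup\ \{(v,a),(v,b)\mid v\text{ is a proper prefix of some }m_k\}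
\]
is closed.

Consider a local instance at $u$ with premises in $Y$. The premises have the form $(u,A)$ with $A\ne a,b$, and there is at least one. Each lies in some $m_k\cdot\mathrm{cl}(S_k)$, and $k$ is the same for all of them, because it is determined by $u=m_ku'$. The instance of the same inclusion at $u'$ has its premises in $\mathrm{cl}(S_k)$, hence also its conclusions, and so the conclusions at $u$ lie in $m_k\cdot\mathrm{cl}(S_k)$.

Consider an instance of $\forall r.b\sqsubseteq b'$ at $u$ with $(ur,b)\in Y$. If $u=m_ku'$, then $ur$ extends $m_k$, extends no other $m_j$, and is not a proper prefix of any $m_j$. So $(u'r,b)\in\mathrm{cl}(S_k)$, hence $(u',b')\in\mathrm{cl}(S_k)$ and $(u,b')\in Y$. If $u$ extends no $m_k$, then $ur$ is either a proper prefix of some $m_k$, or it extends some $m_k$ and then equals it. In both cases $u$ is a proper prefix of $m_k$, and $(u,b')\in Y$ by definition of $Y$.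

With \eqref{eq:shift} we obtain $\bigcup_km_k\cdot\mathrm{cl}(S_k)\subseteq\mathrm{cl}(S)\subseteq Y$. The facts of $Y$ at nodes extending $m_k$ are those of $m_k\cdot\mathrm{cl}(S_k)$, so $(m_ku,A)\in\mathrm{cl}(S)$ if and only if $(u,A)\in\mathrm{cl}(S_k)$. Now $\Phi(\sigma(C))=S\cup\bigcup_km_k\cdot\Phi(\sigma(V_k))$. By Lemma~\ref{lem:closure}, $\sigma(C)\sqsubseteq_{\mathcal T}\sigma(D)$ always holds, and $\sigma(D)\sqsubseteq_{\mathcal T}\sigma(C)$ holds if and only if $m_k\cdot\Phi(\sigma(V_k))\subseteq\mathrm{cl}(S)$ for all $k$. This is equivalent to $\Phi(\sigma(V_k))\subseteq\mathrm{cl}(S_k)$ for all $k$, that is, to $\sigma(U_k)\sqsubseteq_{\mathcal T}\sigma(V_k)$ for all $k$.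
\end{proof}

\subsection*{The TBox}
Let $R$ be a finite set of role names and let $\mathbf x=(x_i^1,x_i^2)_{1\le i\le n}$ be a list of $n\ge1$ pairs of words in $R^*$. The index $\nu\in\{1,2\}$ will always select one of the two grammars. We use pairwise distinct concept names: the labels $s^\nu,p^\nu$; the names $\bar s^\nu,\bar p^\nu$; the guards $g_0,g_1,\dots,g_n,g_*$; and $a,b$. The names $\bar s^\nu,\bar p^\nu$ and the guards are called \emph{spreading}. The TBox $\mathcal T(R,\mathbf x)$ consists of the following inclusions, for $\nu\in\{1,2\}$ and $r\in R$.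
\begin{enumerate}
\item[(T1)] Spread: $A\sqsubseteq\forall r.A$ for every spreading name $A$.
\item[(T2)] Type: $\bar s^\nu\sqsubseteq s^\nu$ and $\bar p^\nu\sqsubseteq p^\nu$.
\item[(T3)] Append: $s^\nu\sqcap g_i\sqsubseteq\forall x_i^\nu.p^\nu$ for $1\le i\le n$.
\item[(T4)] Relabel: $p^\nu\sqcap g_0\sqsubseteq s^\nu$.
\item[(T5)] Compare: $s^1\sqcap s^2\sqcap g_*\sqsubseteq b$.
\item[(T6)] Report: $\forall r.b\sqsubseteq b$ and $\forall r.b\sqsubseteq a$.
\end{enumerate}
The inclusions (T1)--(T5) are local and (T6) are upward, so $\mathcal T(R,\mathbf x)$ is simple. Each of (T3), (T4), (T5) acts only where its guard is present. A common word of the two grammars receives the label $b$ by (T5), and (T6) carries the news to the root; the label $a$ appears only strictly above a $b$.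

\begin{lemma}\label{lem:tools}
Let closures be taken with respect to $\mathcal T(R,\mathbf x)$.
\begin{enumerate}
\item[(i)] If $A$ is a spreading name and $(u,A)\in\mathrm{cl}(S)$, then $(u',A)\in S$ for some prefix $u'$ of $u$.
\item[(ii)] If all labels of $S$ are among $\bar s^1,\bar s^2,\bar p^1,\bar p^2$, then $\mathrm{cl}(S)$ consists of the facts $(uv,\bar A)$ and $(uv,A)$ with $(u,\bar A)\in S$ and $v\in R^*$, where $A$ ranges over $s^1,s^2,p^1,p^2$.
\item[(iii)] Let $S\subseteq R^*\times\{s^1,s^2,p^1,p^2\}$, $L^\nu=\{u\mid(u,s^\nu)\in S\}$ and $S_*=S\cup\{(\varepsilon,g_*)\}$. Then $(\varepsilon,b)\in\mathrm{cl}(S_*)$ if and only if $L^1\cap L^2\ne\emptyset$, and $(\varepsilon,a)\in\mathrm{cl}(S_*)$ if and only if $L^1\cap L^2$ contains a nonempty word.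
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $Y$ consist of all facts with a label other than $A$ and of all $(u,A)$ such that $(u',A)\in S$ for some prefix $u'$ of $u$. The only inclusions with $A$ on the right are $A\sqsubseteq\forall r.A$, and these preserve $Y$. So $Y$ is closed and contains $S$.

(ii) The facts listed are derivable by (T1) and (T2). They form a set that contains $S$ and is preserved by (T1) and (T2); the inclusions (T3)--(T5) need a guard and (T6) needs $b$, and none of these labels occurs.

(iii) Let $Y$ be the union of $S$, of $R^*\times\{g_*\}$, of the facts $(v,b)$ with $v$ a prefix of a word in $L^1\cap L^2$, and of the facts $(v,a)$ with $v$ a proper prefix of such a word. All of these are derivable: $g_*$ spreads over $R^*$, (T5) gives $b$ on $L^1\cap L^2$, and (T6) moves up along words in $R^*$. The set $Y$ is closed: (T1) applies only to $g_*$; (T2), (T3), (T4) need one of $\bar s^\nu,\bar p^\nu,g_0,\dots,g_n$, which do not occur; (T5) applies exactly on $L^1\cap L^2$; and if $(vr,b)\in Y$, then $v$ is a proper prefix of a word in $L^1\cap L^2$, so that $(v,b),(v,a)\in Y$. Hence $\mathrm{cl}(S_*)=Y$.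 Finally, $\varepsilon$ is a prefix of every word and a proper prefix of every nonempty word.
\end{proof}

\section{Reduction from Post's Correspondence Problem}\label{sec:A}

An instance of Post's Correspondence Problem is a list $\mathbf x=(x^1_i,x^2_i)_{1\le i\le n}$ of pairs of words over $\{z_0,z_1\}$. It is \emph{solvable} if there are $k\ge1$ and indices $i_1,\dots,i_k$ with
\begin{equation}\label{eq:pcp}
x^1_{i_k}\cdots x^1_{i_1}=x^2_{i_k}\cdots x^2_{i_1};
\end{equation}
we number the indices from the right, which changes nothing. The set of solvable instances is $\Sigma^0_1$-complete \cite{Post46}.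

Given $\mathbf x$, regard $z_0,z_1$ as role names, take further role names $e_1,\dots,e_n$, and put $R=\{e_1,\dots,e_n,z_0,z_1\}$ and $\mathcal T=\mathcal T(R,\mathbf x)$. With variables $S^1,S^2,P^1,P^2$, consider the nine constraints
\begin{enumerate}
\item[(A1)] $\bar s^\nu\sqsubseteq^?S^\nu$ and $\bar p^\nu\sqsubseteq^?P^\nu$,
\item[(A2)] $\forall e_1.(S^\nu\sqcap g_1)\sqcap\dots\sqcap\forall e_n.(S^\nu\sqcap g_n)\sqsubseteq^?P^\nu$,
\item[(A3)] $s^\nu\sqcap P^\nu\sqcap g_0\sqsubseteq^?S^\nu$,
\item[(A4)] $S^1\sqcap S^2\sqcap g_*\sqsubseteq^?a$,
\end{enumerate}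
where $\nu\in\{1,2\}$. In (A2) the guard $g_i$ is released at the node $e_i$, so below $e_i$ only the word $x_i^\nu$ can be appended. This is what ties the letter written on the left to the word written on the right.

\begin{lemma}\label{lem:rail}
Fix $\nu$. A substitution $\sigma$ satisfies \textup{(A1)--(A3)} for $\nu$ if and only if there are finite sets $L^\nu,M^\nu\subseteq R^*$ with
\[
\Phi(\sigma(S^\nu))=L^\nu\times\{s^\nu\},\quad\Phi(\sigma(P^\nu))=M^\nu\times\{p^\nu\},\quad M^\nu\subseteq\bigcup_{i=1}^ne_iL^\nu x_i^\nu,\quad L^\nu\subseteq\{\varepsilon\}\cup M^\nu .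
\]
\end{lemma}

\begin{proof}
We omit the superscript $\nu$. Call $\sigma$ \emph{typed} if $\Phi(\sigma(S))=L\times\{s\}$ and $\Phi(\sigma(P))=M\times\{p\}$ for some $L,M\subseteq R^*$. By Lemma~\ref{lem:tools}(ii), (A1) is equivalent to
\[
\Phi(\sigma(S))\subseteq R^*\times\{\bar s,s\}\quad\text{and}\quad\Phi(\sigma(P))\subseteq R^*\times\{\bar p,p\}.
\]
In particular, a typed substitution satisfies (A1). Conversely, let $\sigma$ satisfy (A1)--(A3). The labels on the left side of (A2) are then among $\bar s,s,g_1,\dots,g_n$, so by Lemma~\ref{lem:tools}(i) its closure has no fact labeled $\bar p$, and neither has $\sigma(P)$. The labels on the left side of (A3) are among $s,\bar p,p,g_0$, so in the same way $\sigma(S)$ has no fact labeled $\bar s$. Thus $\sigma$ is typed. It remains to show that, for typed $\sigma$, (A2) and (A3) are equivalent to the two inclusions of the lemma.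

The left side of (A2) has the facts $(e_i,g_i)$ and $e_iL\times\{s\}$, and its closure is
\[
Y=\bigcup_{i=1}^n\bigl(e_iR^*\times\{g_i\}\ \cup\ e_iL\times\{s\}\ \cup\ e_iLx_i\times\{p\}\bigr).
\]
These facts are derivable, since $g_i$ spreads over $e_iR^*\supseteq e_iL$ and (T3) applies there. To see that $Y$ is closed, consider an instance of (T3) for the index $i$ at a node $u$ with premises in $Y$. It concerns our $\nu$, because the other label $s^{3-\nu}$ does not occur. The guard gives $u\in e_iR^*$, the label $s$ gives $u\in e_jL$ for some $j$, and $j=i$ by the first letter; so the conclusion $(ux_i,p)$ is in $Y$. The inclusions (T1) preserve $Y$, and (T2), (T4), (T5), (T6) need barred names, $g_0$, $g_*$ or $b$, which do not occur. Hence (A2) holds if and only if $M\subseteq\bigcup_ie_iLx_i$.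

The closure of the left side of (A3) is $R^*\times\{g_0\}\cup M\times\{p\}\cup(\{\varepsilon\}\cup M)\times\{s\}$. Indeed, $g_0$ spreads over $R^*\supseteq M$, (T4) applies exactly on $M$, and (T2), (T3), (T5), (T6) need barred names, $g_i$ with $i\ge1$, $g_*$ or $b$. Hence (A3) holds if and only if $L\subseteq\{\varepsilon\}\cup M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We show that (A1)--(A4) have a common solution if and only if $\mathbf x$ is solvable.

Let $\sigma$ be a solution, with $L^\nu,M^\nu$ as in Lemma~\ref{lem:rail}. Every $u\in L^\nu$ is $\varepsilon$ or has the form $e_iu'x^\nu_i$ with a shorter word $u'\in L^\nu$. By induction on length,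
\[
L^\nu\subseteq\{e_{i_1}\cdots e_{i_k}\,x^\nu_{i_k}\cdots x^\nu_{i_1}\mid k\ge0,\ 1\le i_1,\dots,i_k\le n\}.
\]
By (A4) and Lemma~\ref{lem:tools}(iii), there is a nonempty word $u\in L^1\cap L^2$. It has the displayed form for $\nu=1$ and for $\nu=2$. In both representations $e_{i_1}\cdots e_{i_k}$ is the longest prefix of $u$ without $z_0,z_1$, so the two index sequences coincide, and $k\geq1$ because $u\ne\varepsilon$. Canceling this prefix gives \eqref{eq:pcp}. Here the label $a$ is used: with $b$ in its place in (A4), the sets $L^1=L^2=\{\varepsilon\}$, $M^1=M^2=\emptyset$ would always give a solution.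

Conversely, let $i_1,\dots,i_k$ with $k\ge1$ satisfy \eqref{eq:pcp}. Put $u^\nu_{k+1}=\varepsilon$ and $u^\nu_j=e_{i_j}u^\nu_{j+1}x^\nu_{i_j}$ for $j=k,\dots,1$, and let $M^\nu=\{u^\nu_1,\dots,u^\nu_k\}$ and $L^\nu=\{\varepsilon\}\cup M^\nu$. Choose $\sigma$ with $\Phi(\sigma(S^\nu))=L^\nu\times\{s^\nu\}$ and $\Phi(\sigma(P^\nu))=M^\nu\times\{p^\nu\}$. It satisfies (A1)--(A3) by Lemma~\ref{lem:rail}. The word $u^\nu_1=e_{i_1}\cdots e_{i_k}x^\nu_{i_k}\cdots x^\nu_{i_1}$ is nonempty and, by \eqref{eq:pcp}, the same for $\nu=1,2$. So (A4) holds by Lemma~\ref{lem:tools}(iii).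

No word $m_k=z_0^kz_1$, $1\le k\le9$, is a prefix of another, so Lemma~\ref{lem:combine} turns the nine constraints into patterns $C,D$ that are unifiable with respect to $\mathcal T$ if and only if $\mathbf x$ is solvable. The map $\mathbf x\mapsto(C,D,\mathcal T)$ is computable. With Proposition~\ref{prop:re}, the theorem follows.
\end{proof}

The substitution $\sigma$ was allowed to use names outside the input throughout; (A1) excludes them.

\begin{example}
Let $n=2$, $(x^1_1,x^2_1)=(z_0,z_0z_1)$ and $(x^1_2,x^2_2)=(z_1z_0,z_0)$. Then $x^1_1x^1_2=z_0z_1z_0=x^2_1x^2_2$, so $k=2$, $i_2=1$, $i_1=2$ is a solution. The unifier constructed above has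
\[
L^1=\{\varepsilon,\ e_1z_0,\ e_2e_1z_0z_1z_0\},\qquad L^2=\{\varepsilon,\ e_1z_0z_1,\ e_2e_1z_0z_1z_0\}.
\]
The two grammars pass through different intermediate words and meet at $e_2e_1z_0z_1z_0$.
\end{example}

\section{A fixed TBox, two roles and one variable}\label{sec:B}

Three features of the reduction above stand in the way of Theorem~\ref{thm:B}. The number of roles grows with $n$; this is repaired by a binary code. The pairs are part of the TBox; so we need a correspondence problem with a fixed list of pairs, whose input is a single word. Finally, four variables have to be merged into one.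

\subsection*{A correspondence problem with fixed pairs}
A \emph{semi-Thue system} $\Pi$ over an alphabet $\Sigma_1$ is a set of rules $l\to\rho$ with $l,\rho\in\Sigma_1^*$. We write $y\to y'$ if $y=y_1ly_2$ and $y'=y_1\rho y_2$ for some rule $l\to\rho$, and $\to^*$ for the reflexive and transitive closure. If $y_1\to^*y_1'$ and $y_2\to^*y_2'$, then $y_1y_2\to^*y_1'y_2'$. There are a finite system and a word such that the words rewriting to it form a $\Sigma^0_1$-complete set; see \cite{Post47} and \cite[Ch.~6]{Davis}. We recall the construction in the form that we need.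

\begin{lemma}\label{lem:thue}
There are a finite semi-Thue system $\Pi$ over a finite alphabet $\Sigma_1$, a letter $h\in\Sigma_1$, a $\Sigma^0_1$-complete set $H$ of words and a computable map $y\mapsto\tilde y\in\Sigma_1^*$ such that, for all $y$,
\begin{enumerate}
\item[(i)] $y\in H$ if and only if $\tilde y\to^*h$;
\item[(ii)] $\tilde y$ does not end in $h$, and the only word ending in $h$ that may be derivable from $\tilde y$ is $h$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take a deterministic one-tape Turing machine with tape alphabet $\Gamma$, blank $\flat\in\Gamma$, state set $Q$, initial state $q_0$ and halting state $q_f$, with a transition for every state $q\ne q_f$ and every tape letter, such that the set $H$ of inputs on which it halts is $\Sigma^0_1$-complete. Let $\Sigma_1=\Gamma\cup Q\cup\{[,],h\}$ be a disjoint union. The word $[xqy]$ with $x,y\in\Gamma^*$ encodes the configuration with tape contents $xy$ and state $q$, the head scanning the cell to the right of $x$. Put $\tilde y=[q_0y]$. Suppose that the machine in state $q$, reading $c$, writes $c'$ and enters $q'$. If it moves right, $\Pi$ contains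 $qc\to c'q'$. If it moves left, $\Pi$ contains $c''qc\to q'c''c'$ for all $c''\in\Gamma$, and $[qc\to[q'\flat c'$. Moreover, $\Pi$ contains
\[
q]\to q\flat]\quad(q\ne q_f),\qquad q_fc\to q_f,\quad cq_f\to q_f\quad(c\in\Gamma),\qquad[q_f]\to h.
\]
Every left side contains a state, so no rule applies to $h$. The last rule applies to $[xqy']$ only if this word is $[q_f]$, and all other rules preserve the form $[xqy']$. So every word derivable from $\tilde y$ is $h$ or has the form $[xqy']$, which gives (ii). To a word $[xqy']$ with $q\ne q_f$ exactly one rule applies: it performs one step of the machine if $y'\neq\varepsilon$, and it inserts a blank, so that $y'$ becomes nonempty, if $y'=\varepsilon$. Hence a word containing $q_f$ is derivable from $\tilde y$ if and only if $y\in H$. From $[xq_fy']$ the erasing rules lead to $[q_f]$ and then to $h$, and $h$ arises only from $[q_f]$. This gives (i).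
\end{proof}

\begin{lemma}\label{lem:fixedpcp}
There are a finite alphabet $\Sigma$ and a list $(\alpha_i,\beta_i)_{1\le i\le n}$ of pairs of words over $\Sigma$ such that the following set $W$ is $\Sigma^0_1$-complete: $W$ consists of the words $w\in\Sigma^*$ for which there are $k\ge0$ and indices $j_1,\dots,j_k$ with
\begin{equation}\label{eq:fixedpcp}
\alpha_{j_1}\cdots\alpha_{j_k}=w\,\beta_{j_1}\cdots\beta_{j_k}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\Sigma=\Sigma_1\cup\{\#\}$ with a new letter $\#$. The pairs are the \emph{copy pairs} $(c,c)$ for $c\in\Sigma_1$, the \emph{rule pairs} $(l,\rho)$ for $l\to\rho$ in $\Pi$, the pair $(\#,\#)$, and the \emph{final pair} $(h\#,\varepsilon)$. The right side of \eqref{eq:fixedpcp} starts one block ahead; while the $\alpha$'s spell out a block, the $\beta$'s write a word derived from it, and only the final pair lets the left side catch up. The set $W$ is $\Sigma^0_1$ by exhaustive search, so by Lemma~\ref{lem:thue}(i) it suffices to prove that $\tilde y\#\in W$ if and only if $\tilde y\to^*h$.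

Let $\tilde y=c_0\to c_1\to\dots\to c_m=h$. For $t=0,\dots,m-1$ write $c_t=y_1ly_2$, $c_{t+1}=y_1\rho y_2$, and take the copy pairs for the letters of $y_1$, the pair $(l,\rho)$, the copy pairs for the letters of $y_2$, and $(\#,\#)$; at the very end take the final pair. The product of the $\alpha$'s is $c_0\#\cdots c_{m-1}\#h\#$, the product of the $\beta$'s is $c_1\#\cdots c_m\#$, and \eqref{eq:fixedpcp} holds for $w=c_0\#$ since $c_m=h$.

Conversely, let \eqref{eq:fixedpcp} hold for $w=\tilde y\#$. In every pair but the final one, both components contain the same number of letters $\#$, while $w$ contains one; so the final pair is used. Consider the pairs before its first use, and let $m$ be the number of pairs $(\#,\#)$ among them. Their products are $y_0\#\cdots y_{m-1}\#y_m$ and $y_0'\#\cdots y'_{m-1}\#y'_m$, where $y_t,y_t'\in\Sigma_1^*$ are the two products of one sequence of copy and rule pairs, so that $y_t\to^*y_t'$. The word \eqref{eq:fixedpcp} therefore begins both with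
\[
y_0\#\cdots y_{m-1}\#\,y_mh\#\qquad\text{and with}\qquad\tilde y\#\,y'_0\#\cdots y'_{m-1}\#.
\]
Each of these consists of $m+1$ blocks in $\Sigma_1^*$ terminated by $\#$, so the blocks agree one by one. If $m=0$, this says $y_0h=\tilde y$, contrary to Lemma~\ref{lem:thue}(ii). So $m\ge1$, and $y_0=\tilde y$, $y_t=y'_{t-1}$ for $1\le t\le m-1$, and $y_mh=y'_{m-1}$. Hence $\tilde y=y_0\to^*y_0'=y_1\to^*\dots\to^*y'_{m-1}=y_mh$. This word ends in $h$, so it is $h$ by Lemma~\ref{lem:thue}(ii).
\end{proof}

\subsection*{Merging the variables}
Let one variable $Z$ hold all facts that were distributed over $S^1,S^2,P^1,P^2$. Two constraints with $Z$ on the right would require each fact of $Z$ to be justified twice, so (A2) and (A3) have to become one constraint, whose left side is the conjunction of the two old ones. This creates two difficulties. First, $P^\nu$ stands at the root on the left of (A3), so the merged constraint would have $Z$ as a conjunct on the left and be trivial. We therefore let the relabeling step write a padding letter $e_0$, and release $g_0$ at the node $e_0$. Then every step lengthens the word, and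 the guards $g_0,\dots,g_n$ live in disjoint subtrees. Second, labels alone no longer prevent copying, since $Z$ may contain both $s^\nu$ and $p^\nu$. The type constraint must now depend on the position: $s^\nu$ is allowed only below $e_0$, and $p^\nu$ only below the nodes $e_ie_0$ with $i\ge1$.

Let $\Sigma$, $(\alpha_i,\beta_i)$ and $W$ be as in Lemma~\ref{lem:fixedpcp}, let $\Lambda=\Sigma\cup\{e_0,e_1,\dots,e_n\}$ with new letters $e_i$, and let $R=\{r_0,r_1\}$. Fix $\ell\ge1$ and an injective map $\Lambda\to R^\ell$. Its extension to a homomorphism $\Lambda^*\to R^*$ is injective, because the code words have equal length, and we identify each word over $\Lambda$ with its code. Thus $e_0,\dots,e_n$ are nonempty words over $R$, and the sets $e_0R^*,\dots,e_nR^*$ are pairwise disjoint. Put $x_i^1=\alpha_i$, $x_i^2=\beta_i$ and $\mathcal T=\mathcal T(R,\mathbf x)$; this TBox is fixed once and for all. For $w\in\Sigma^*$ put $w^1=\varepsilon$, $w^2=w$, and consider the constraints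
\begin{enumerate}
\item[(B1)] $\forall e_0.(\bar s^1\sqcap\bar s^2)\sqcap\forall e_1e_0.(\bar p^1\sqcap\bar p^2)\sqcap\dots\sqcap\forall e_ne_0.(\bar p^1\sqcap\bar p^2)\sqsubseteq^?Z$,
\item[(B2)] $\forall e_0w^1.s^1\sqcap\forall e_0w^2.s^2\sqcap\forall e_0.(Z\sqcap g_0)\sqcap\forall e_1.(Z\sqcap g_1)\sqcap\dots\sqcap\forall e_n.(Z\sqcap g_n)\sqsubseteq^?Z$,
\item[(B3)] $Z\sqcap g_*\sqsubseteq^?b$.
\end{enumerate}
The two grammars now start from the words $e_0w^1$ and $e_0w^2$. Since \eqref{eq:fixedpcp} allows $k=0$, any common word is acceptable, and (B3) asks for $b$ rather than $a$.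

\begin{lemma}\label{lem:onevar}
The constraints \textup{(B1)--(B3)} have a common solution if and only if $w\in W$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tools}(ii), the closure of the left side of (B1) is
\begin{equation}\label{eq:types}
e_0R^*\times\{\bar s^1,s^1,\bar s^2,s^2\}\ \cup\ \bigcup_{i=1}^ne_ie_0R^*\times\{\bar p^1,p^1,\bar p^2,p^2\}.
\end{equation}

\emph{From a solution to \eqref{eq:fixedpcp}.} Let $\sigma$ be a solution and $\Phi_Z=\Phi(\sigma(Z))$. By (B1), $\Phi_Z$ is contained in \eqref{eq:types}. We first exclude barred labels. In Lemma~\ref{lem:rail} they were absent from the relevant left side; now $Z$ itself occurs there, and we use length instead. Suppose that $(u,A)\in\Phi_Z$ has a barred label $A$, with $|u|$ minimal. By (B2) and Lemma~\ref{lem:tools}(i), the left side of (B2) has a fact $(u',A)$ with $u'$ a prefix of $u$. Barred labels enter that left side only through $Z$, so $u'=e_iu''$ with $0\le i\le n$ and $(u'',A)\in\Phi_Z$. Then $|u''|<|u|$, a contradiction. Consequently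
\[
\Phi_Z=\bigcup_{\nu}\bigl(L^\nu\times\{s^\nu\}\cup M^\nu\times\{p^\nu\}\bigr),\qquad L^\nu\subseteq e_0R^*,\qquad M^\nu\subseteq\bigcup_{i=1}^ne_ie_0R^*.
\]

Let $Y$ consist of the facts $e_iR^*\times\{g_i\}$ for $0\le i\le n$ and of the facts in the first column of the following table, for $\nu\in\{1,2\}$ and $1\le i\le n$.
\begin{center}
\begin{tabular}{clll}
 & facts & origin & can lie in $\Phi_Z$?\\
\hline
1 & $(e_0w^\nu,s^\nu)$ & start & yes\\
2 & $e_0L^\nu\times\{s^\nu\}$ & copy of $\Phi_Z$ below $e_0$ & yes\\
3 & $e_0M^\nu\times\{p^\nu\}$ & copy of $\Phi_Z$ below $e_0$ & no\\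
4 & $e_0M^\nu\times\{s^\nu\}$ & (T4) applied to row 3 & yes\\
5 & $e_iL^\nu\times\{s^\nu\}$ & copy of $\Phi_Z$ below $e_i$ & no\\
6 & $e_iM^\nu\times\{p^\nu\}$ & copy of $\Phi_Z$ below $e_i$ & no\\
7 & $e_iL^\nu x_i^\nu\times\{p^\nu\}$ & (T3) applied to row 5 & yes
\end{tabular}
\end{center}
The set $Y$ contains the facts of the left side of (B2), namely the $(e_i,g_i)$ and rows 1, 2, 3, 5, 6. It is closed. An instance of (T4) needs $g_0$, so its node lies in $e_0R^*$, where the facts labeled $p^\nu$ are those of row 3; its conclusion is in row 4. An instance of (T3) for the index $i$ needs $g_i$, so its node lies in $e_iR^*$, where the facts labeled $s^\nu$ are those of row 5 for this $i$; its conclusion is in row 7. The inclusions (T1) preserve $Y$, and (T2), (T5), (T6) need barred names, $g_*$ or $b$, which do not occur. So (B2) gives $\Phi_Z\subseteq Y$.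

We verify the three entries ``no''. Row 3 is excluded because $M^\nu$ does not meet $e_0R^*$, and row 5 because $L^\nu$ does not meet $e_iR^*$ for $i\ge1$. For row 6, let $v\in M^\nu$ and suppose $e_iv\in M^\nu$. Then $e_iv\in e_je_0R^*$ for some $j\geq1$, hence $j=i$ and $v\in e_0R^*$, which is impossible for $v\in M^\nu$. The remaining rows give
\[
L^\nu\subseteq\{e_0w^\nu\}\cup e_0L^\nu\cup e_0M^\nu,\qquad M^\nu\subseteq\bigcup_{i=1}^ne_iL^\nu x_i^\nu .
\]
One kind of copying survives, in row 2, but it only inserts a padding letter. Let $\pi\colon\Lambda^*\to\Lambda^*$ be the homomorphism that deletes $e_0$. By induction on length, every $u\in L^\nu\cup M^\nu$ belongs to $\Lambda^*$ and satisfies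
\begin{equation}\label{eq:shape}
\pi(u)=e_{i_1}\cdots e_{i_k}\,w^\nu\,x^\nu_{i_k}\cdots x^\nu_{i_1}\quad\text{for some }k\ge0,\ 1\le i_1,\dots,i_k\le n:
\end{equation}
we have $\pi(e_0w^\nu)=w^\nu$, $\pi(e_0v)=\pi(v)$ and $\pi(e_ivx_i^\nu)=e_i\pi(v)x_i^\nu$.

By (B3) and Lemma~\ref{lem:tools}(iii) there is $u\in L^1\cap L^2$. It is the code of a unique word over $\Lambda$, and \eqref{eq:shape} holds for $\nu=1$ and $\nu=2$. In both cases $e_{i_1}\cdots e_{i_k}$ is the longest prefix of $\pi(u)$ without letters of $\Sigma$, so the index sequence is the same, and $\alpha_{i_k}\cdots\alpha_{i_1}=w\,\beta_{i_k}\cdots\beta_{i_1}$. Thus $w\in W$.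

\emph{From \eqref{eq:fixedpcp} to a solution.} Let $\alpha_{i_k}\cdots\alpha_{i_1}=w\,\beta_{i_k}\cdots\beta_{i_1}$ with $k\ge0$. Put $u^\nu_{k+1}=e_0w^\nu$ and, for $j=k,\dots,1$,
\[
v^\nu_j=e_{i_j}u^\nu_{j+1}x^\nu_{i_j},\qquad u^\nu_j=e_0v^\nu_j .
\]
Choose $\sigma$ such that $\Phi(\sigma(Z))$ consists of the facts $(u^\nu_j,s^\nu)$ for $1\le j\le k+1$ and $(v^\nu_j,p^\nu)$ for $1\le j\le k$. Since $u^\nu_j\in e_0R^*$ and $v^\nu_j\in e_{i_j}e_0R^*$, these facts lie in \eqref{eq:types}, and (B1) holds. For (B2), the fact $(u^\nu_{k+1},s^\nu)$ belongs to the left side. For $j\le k$, the left side contains $(e_{i_j}u^\nu_{j+1},s^\nu)$, and $g_{i_j}$ spreads over $e_{i_j}R^*$, so (T3) yields $(v^\nu_j,p^\nu)$. It also contains $(e_0v^\nu_j,p^\nu)$, and $g_0$ spreads over $e_0R^*$, so (T4) yields $(u^\nu_j,s^\nu)$. Finally,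
\[
u^\nu_1=e_0e_{i_1}e_0e_{i_2}\cdots e_0e_{i_k}e_0\,w^\nu x^\nu_{i_k}\cdots x^\nu_{i_1}
\]
is the same word for $\nu=1,2$, so (B3) holds by Lemma~\ref{lem:tools}(iii).
\end{proof}

\begin{remark}
The guard $g_*$, which could be omitted in Section~\ref{sec:A}, is indispensable here. If (T5) read $s^1\sqcap s^2\sqsubseteq b$, then $\sigma(Z)=b$ would solve (B1)--(B3) for every $w$: the left side of (B1) would yield $b$ at $e_0$, the left side of (B2) would contain $(e_0,b)$, and (T6) moves $b$ from $e_0$ to the root.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]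
Apply Lemma~\ref{lem:combine} to (B1)--(B3) with $m_1=r_0r_0$, $m_2=r_0r_1$, $m_3=r_1r_0$. It yields patterns $C_w,D_w$ that, by Lemma~\ref{lem:onevar}, are unifiable with respect to $\mathcal T$ if and only if $w\in W$. Let $C_0,D_0$ be the patterns obtained in the same way after deleting the conjunct $\forall e_0w^2.s^2$ from (B2). They do not depend on $w$ and contain only the roles $r_0,r_1$ and the variable $Z$. Put $s=s^2$ and $\omega=m_2e_0w$. Then $\Phi(C_w)=\Phi(C_0\sqcap\forall\omega.s)$ and $\Phi(D_w)=\Phi(D_0\sqcap\forall\omega.s)$, so by \eqref{eq:subst} and Lemma~\ref{lem:closure} the two pairs of patterns have the same unifiers. Hence $w\mapsto m_2e_0w$ is a many-one reduction of $W$ to the set in the theorem. That set is $\Sigma^0_1$ by Proposition~\ref{prop:re}, and $W$ is $\Sigma^0_1$-complete by Lemma~\ref{lem:fixedpcp}.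
\end{proof}

\section{New names, and the case of one role}\label{sec:C}

Let $\Omega_{\mathrm R}$ and $\Omega_{\mathrm C}$ be finite sets of role and concept names that contain all names occurring in $C,D,\mathcal T$, and let $\Omega=\Omega_{\mathrm R}^*\times\Omega_{\mathrm C}$. Both parts of Theorem~\ref{thm:C} rest on the fact that the closure can be computed inside $\Omega$. A rule instance at a node $u\in\Omega_{\mathrm R}^*$ has all premises and conclusions in $\Omega$, and an instance at a node $u\notin\Omega^*_{\mathrm R}$ has none there. Call a subset of $\Omega$ \emph{$\Omega$-closed} if it contains the conclusions of every instance at a node of $\Omega^*_{\mathrm R}$ whose premises it contains, and let $\mathrm{cl}_\Omega(S)$ be the least $\Omega$-closed superset of $S\subseteq\Omega$.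

\begin{lemma}\label{lem:restrict}
For every set $S$ of facts, $\mathrm{cl}(S)\cap\Omega=\mathrm{cl}_\Omega(S\cap\Omega)$.
\end{lemma}

\begin{proof}
The set $\mathrm{cl}(S)\cap\Omega$ is $\Omega$-closed and contains $S\cap\Omega$, which gives $\supseteq$. For $\subseteq$, let $Y$ be the union of $\mathrm{cl}_\Omega(S\cap\Omega)$ with the set of all facts outside $\Omega$. Then $S\subseteq Y$, and $Y$ is closed: for an instance at $u\in\Omega_{\mathrm R}^*$, premises in $Y$ lie in $\mathrm{cl}_\Omega(S\cap\Omega)$, hence so do the conclusions; for an instance at $u\notin\Omega_{\mathrm R}^*$, the conclusions lie outside $\Omega$. So $\mathrm{cl}(S)\subseteq Y$.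
\end{proof}

\begin{lemma}\label{lem:names}
If $C,D$ are unifiable with respect to $\mathcal T$, then they have a unifier that uses only names from $\Omega_{\mathrm R}\cup\Omega_{\mathrm C}$.
\end{lemma}

\begin{proof}
Let $\sigma$ be a unifier. For each variable $X$ let $\sigma'(X)$ be the conjunction of all $\forall w.A$ with $(w,A)\in\Phi(\sigma(X))\cap\Omega$, read as $\top$ if there are none. For $w\in\Omega_{\mathrm R}^*$ we have $(w\cdot S)\cap\Omega=w\cdot(S\cap\Omega)$. Since $C$ uses only names from $\Omega_{\mathrm R}\cup\Omega_{\mathrm C}$, formula \eqref{eq:subst} gives $\Phi(\sigma'(C))=\Phi(\sigma(C))\cap\Omega$, and likewise for $D$. By Lemma~\ref{lem:closure}, $\Phi(\sigma(D))\subseteq\mathrm{cl}(\Phi(\sigma(C)))$. Intersecting with $\Omega$ and using Lemma~\ref{lem:restrict} twice, we get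
\[
\Phi(\sigma'(D))\subseteq\mathrm{cl}(\Phi(\sigma(C)))\cap\Omega=\mathrm{cl}_\Omega(\Phi(\sigma'(C)))\subseteq\mathrm{cl}(\Phi(\sigma'(C))).
\]
The same holds with $C$ and $D$ exchanged, so $\sigma'$ is a unifier.
\end{proof}

Taking for $\Omega_{\mathrm R},\Omega_{\mathrm C}$ exactly the names of the input proves Theorem~\ref{thm:C}(i); either set may be empty.

For part (ii), identify the word $r^k$ with the number $k$. Multiplication by $r^m$, on the left as in \eqref{eq:subst} or on the right as in a rule instance, becomes the map $k\mapsto k+m$, and both are available in one decidable theory. Formulas of \emph{monadic second-order logic} over $(\mathbb N,\mathrm{succ})$ have variables for numbers and variables for sets of numbers, the atomic formulas $j=k$, $k=j+1$ and $k\in Y$, the Boolean connectives, and quantifiers over both kinds of variables. It is decidable whether a sentence of this logic is true \cite{Buchi}. For each constant $m$, the relation $k=j+m$ is expressed by a chain of $m$ successor steps, and $k=m$ by such a chain from the number without predecessor. The order $j\le k$ says that $k$ belongs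 to every set that contains $j$ and is closed under successor, and $\mathrm{Fin}(Y)$, finiteness, is expressed by $\exists k\,\forall j\,(j\in Y\rightarrow j\le k)$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
Let $r$ be a role name such that no other role name occurs in $C,D,\mathcal T$; put $\Omega_{\mathrm R}=\{r\}$, and let $\Omega_{\mathrm C}$ be the set of concept names of the input. A subset of $\Omega$ is a tuple $\mathbf Y=(Y_A)_{A\in\Omega_{\mathrm C}}$ of subsets of $\mathbb N$, with $k\in Y_A$ standing for $(r^k,A)$. By Lemma~\ref{lem:names} it suffices to consider substitutions $\sigma$ over $\Omega_{\mathrm R}\cup\Omega_{\mathrm C}$. Up to equivalence, such a $\sigma$ is a tuple $\mathbf X$ of finite sets $X_A=\{k\mid(r^k,A)\in\Phi(\sigma(X))\}$, for $X$ a variable of $C,D$ and $A\in\Omega_{\mathrm C}$, and every such tuple occurs. By \eqref{eq:subst}, the inclusion $\Phi(\sigma(C))\subseteq\mathbf Y$ is expressed by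
\[
\mathrm{Sub}_C(\mathbf X,\mathbf Y)\ :\quad\bigwedge_{(r^m,A)\in\Phi(C),\,A\in\Omega_{\mathrm C}}m\in Y_A\ \wedge\bigwedge_{(r^m,X)\in\Phi(C),\,X\in\mathrm{N_X}}\ \bigwedge_{A\in\Omega_{\mathrm C}}\forall j\,(j\in X_A\rightarrow j+m\in Y_A),
\]
and $\mathrm{Sub}_D$ is defined in the same way. That $\mathbf Y$ is $\Omega$-closed is expressed by
\[
\mathrm{Closed}(\mathbf Y)\ :\quad\bigwedge_{E\sqsubseteq F\text{ in }\mathcal T}\forall u\,\Bigl(\bigwedge_{(r^m,A)\in\Phi(E)}u+m\in Y_A\ \rightarrow\bigwedge_{(r^m,B)\in\Phi(F)}u+m\in Y_B\Bigr),
\]
where empty conjunctions are true. The sets $S_C=\Phi(\sigma(C))$ and $S_D=\Phi(\sigma(D))$ lie in $\Omega$, so by Lemmas~\ref{lem:closure} and~\ref{lem:restrict}, $\sigma$ is a unifier if and only if $S_D\subseteq\mathrm{cl}_\Omega(S_C)$ and $S_C\subseteq\mathrm{cl}_\Omega(S_D)$. Since $\mathrm{cl}_\Omega(S)$ is the least $\Omega$-closed superset of $S$, this holds if and only if $S_C$ and $S_D$ have the same $\Omega$-closed supersets. Therefore $C,D$ are unifiable with respect to $\mathcal T$ if and only if the sentence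
\[
\exists\mathbf X\,\Bigl(\bigwedge_{X,A}\mathrm{Fin}(X_A)\ \wedge\ \forall\mathbf Y\,\bigl(\mathrm{Closed}(\mathbf Y)\rightarrow(\mathrm{Sub}_C(\mathbf X,\mathbf Y)\leftrightarrow\mathrm{Sub}_D(\mathbf X,\mathbf Y))\bigr)\Bigr)
\]
is true in $(\mathbb N,\mathrm{succ})$. The sentence is computable from $C,D,\mathcal T$, and its truth is decidable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Buchi}
B\"uchi, 1962.

\bibitem{Davis}
Davis, \emph{Computability and Unsolvability}, 1958.

\bibitem{Post46}
Post, 1946.

\bibitem{Post47}
Post, 1947.

\bibitem{QV}
\emph{Quantitative Variants of Language Equations and their Applications to Description Logics}, \texttt{https://core.ac.uk/download/236379346.pdf}.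

\end{thebibliography}
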